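# Filters in $B_n$ generated by 3-subsets are Sperner

## 1. Graded posets, filters, and the Sperner property

Write $[n]=\{1,2,\dots,n\}$, and write $\binom Xj$ for the family of $j$-element subsets of a set $X$. Binomial coefficients $\binom aj$ with $j<0$ or $j>a\ge0$ are $0$. In examples we drop braces: $124$ means $\{1,2,4\}$.

**Graded poset.** A finite graded poset is a finite partially ordered set $P$ with a rank function $r$ such that $r(x)=0$ for every minimal element $x$, and $r(x)=r(y)+1$ whenever $x$ covers $y$. We write $P_m$ for the set of elements of rank $m$ and call it a level.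

*Example.* $B_n$ is the power set of $[n]$ ordered by inclusion, with rank $r(x)=|x|$. In $B_3$ the levels have sizes $1,3,3,1$.

**Antichain, Sperner poset.** An antichain is a set of elements no two distinct members of which are related by the order. Each level is an antichain. The poset $P$ is Sperner if no antichain beats the best level: $\max_m|P_m|=\max\{|A|: A\text{ an antichain in }P\}$.

*Examples.* It is well known that $B_n$ is Sperner. For $B_3$ one sees it by partitioning into three chains, $\emptyset<1<12<123$, $\;2<23$ and $3<13$. An antichain meets each chain at most once, so it has at most $3$ elements. For a graded poset that is not Sperner, take elements $a<b_1$, $a<b_2$, and separately $c_1<d$, $c_2<d$, with no other relations. Both levels, $\{a,c_1,c_2\}$ and $\{b_1,b_2,d\}$, have size $3$, but $\{b_1,b_2,c_1,c_2\}$ is an antichain of size $4$. One piece prefers its upper level, the other prefers its lower level, and the pieces do not interact. Keep this picture in mind.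

**Filter.** A filter in $P$ is a subset $F$ such that $a\in F$ and $a\le b$ imply $b\in F$. The principal filter generated by $a$ is $\langle a\rangle=\{b:a\le b\}$. The filter generated by $a_1,\dots,a_p$ ($p>0$) is $\langle a_1\rangle\cup\dots\cup\langle a_p\rangle$.

*Example.* In $B_4$, the sets $123$ and $124$ generate the filter $\{123,124,1234\}$.

**Induced rank.** Suppose the generators $a_1,\dots,a_p$ all have the same rank. Then the minimal elements of $F$ are exactly the generators. A cover relation in $F$ is a cover relation in $P$, since everything in $P$ above an element of $F$ lies in $F$. So $r^*(x)=r(x)-r(a_1)$ makes $F$ a graded poset. For a filter in $B_n$ generated by $t$-subsets, $r^*(x)=|x|-t$.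

*Example.* In the filter $\{123,124,1234\}$ the sets $123,124$ have rank $0$ and $1234$ has rank $1$. The level sizes are $2,1$.

For filters in $B_n$ we index levels by cardinality: $F_j$ denotes the set of members of $F$ with exactly $j$ elements.

We can now ask the question. It was conjectured that *if $F$ is a filter in $B_n$ generated by a nonempty collection of $t$-subsets, then $F$ is Sperner.* This holds for $t=1$ (Lih) and for $t=2$ (Horrocks). Griggs gave a collection of 4-subsets of $B_6$ that does not generate a Sperner filter, and Zha constructed counterexamples for every $t\ge4$ and $n\ge2t-1$. The problem, which appears at http://www.davidguo.idv.tw/2014comb/Programs/1997.pdf, is to settle $t=3$.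

The answer is that the conjecture is true for $t=3$. Here is the full statement. The inclusion graph between two levels joins $x$ to $y$ when $x\subset y$. A matching is a set of pairwise disjoint edges, and it saturates a level if every element of the level lies on one of its edges.

**Theorem A.** Let $n\ge3$, let $F$ be a filter in $B_n$ generated by a nonempty collection of 3-subsets, and let $k=\lceil n/2\rceil$. Then $|F_j|\le|F_{j+1}|$ for $j<k$ and $|F_j|\ge|F_{j+1}|$ for $j>k$. For each $j$ there is a matching in the inclusion graph between $F_j$ and $F_{j+1}$ saturating the smaller one. Consequently $F$ is partitioned into $\max(|F_k|,|F_{k+1}|)$ chains, each meeting the larger of $F_k,F_{k+1}$. In particular $F$ is Sperner.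

At the end we also prove the version with generators of size at most $3$ (Theorem A′) and determine all pairs $(t,n)$ for which every filter generated by $t$-subsets is Sperner (Theorem B).

## 2. Five and six points: a problem about edges and vertices

For $n=3$ the only filter is $\{[3]\}$. For $n=4$ the levels are $F_3$ and $F_4=\{[4]\}$. An antichain containing $[4]$ is a singleton and any other lies in $F_3$, so $F$ is Sperner.

Let $n=5$. Replace every set by its complement. Then 3-sets become the edges of a graph on the vertex set $[5]$, 4-sets become vertices, and a 4-set contains a 3-set exactly when the vertex lies on the edge. Thus $F_3$ is the edge set $E$ of a graph, $F_4$ is the set $V$ of vertices covered by $E$, and $F_5=\{[5]\}$. An antichain avoiding $[5]$ is a set $L$ of edges together with covered vertices that are on no edge of $L$. If $V(L)$ is the set of vertices covered by $L$, the best size for a given $L$ is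
$$|L|+|V|-|V(L)|=|V|-v(L),\qquad v(L)=|V(L)|-|L|.$$
The choices $L=\emptyset$ and $L=E$ give $|V|=|F_4|$ and $|E|=|F_3|$. So $F$ is Sperner if and only if $v(L)\ge\min(0,v(E))$ for all $L\subseteq E$. We check this by the number $c$ of vertices that $L$ covers.

If $c\le3$, then $L$ has at most $c$ edges (at most $1$ if $c=2$, at most $3$ if $c=3$), so $v(L)\ge0$. If $V(L)=V$, then $v(L)=|V|-|L|\ge|V|-|E|=v(E)$. The remaining case is $c=4$ and $|V|=5$. The fifth vertex is covered by some edge of $E$, and this edge is not in $L$. Hence $|E|\ge|L|+1$ and $v(E)=5-|E|\le4-|L|=v(L)$. So the theorem holds for $n=5$.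

The last case is the interesting one. If $v(L)<0$, then $L$ covers at least four vertices, *so every other edge meets what $L$ covers*, and adding edges does no harm.

Compare 4-subsets of $[6]$. Their complements are edges on six vertices. Take the six edges on $\{1,2,3,4\}$ and the single edge $56$. The levels of the filter have sizes $7,6,1$. The six 4-sets given by the edges inside $\{1,2,3,4\}$, together with the two 5-sets given by the vertices $5$ and $6$, form an antichain of size $8$. Here $L$ (the six edges) has $v(L)=4-6=-2$, and adding the edge $56$ raises $v$ to $6-7=-1$. The rich part and the poor part do not interact, as in the toy example of Section 1.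

## 3. Degree counting, and the one pair of levels it misses

The standard way to prove that a poset is Sperner is to match consecutive levels and glue the matchings into chains. We recall two textbook facts. Let a bipartite graph have parts $X$ and $Y$, and for $L\subseteq X$ let $N(L)\subseteq Y$ be the set of neighbors of $L$.

**Hall's theorem.** There is a matching saturating $X$ if and only if $|N(L)|\ge|L|$ for all $L\subseteq X$.

**König–Ore deficiency form.** The maximum size of a matching is $|X|+\min_{L\subseteq X}\big(|N(L)|-|L|\big)$.

**Lemma 1.** If for some $\delta\ge1$ every vertex of $X$ has degree at least $\delta$ and every vertex of $Y$ has degree at most $\delta$, then there is a matching saturating $X$.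

*Proof.* Let $L\subseteq X$ and count the edges that leave $L$. There are at least $\delta|L|$ of them, and all end in $N(L)$, so there are at most $\delta|N(L)|$. Hence $|L|\le|N(L)|$, and Hall's theorem applies. $\square$

**Warm-up: $t=1$.** Let $F$ be generated by 1-subsets. An element of $F_j$ has $n-j$ upper covers, all in $F_{j+1}$. An element $y\in F_{j+1}$ contains a generator $\{g\}$. Deleting any of the other $j$ elements stays in $F$, so $y$ has between $j$ and $j+1$ lower covers in $F_j$. If $2j\le n-1$, then $j+1\le n-j$ and Lemma 1 saturates $F_j$. If $2j\ge n$ and $j<n$, then $j\ge n-j\ge1$ and Lemma 1 (with the roles of the levels exchanged) saturates $F_{j+1}$. Every $j$ is covered, and gluing finishes the proof.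

**The same count for $t=3$.** Let $F$ be generated by 3-sets $T_1,\dots,T_p$ and let $k=\lceil n/2\rceil$. This proves Theorem A's matching statement for all $j\ne k$.

**(i) Levels $j\le k-1$.** Then $j\le(n-1)/2$. Each $x\in F_j$ has $n-j\geq 1$ upper covers, all in $F_{j+1}$. Each $y\in F_{j+1}$ has at most $j+1\le n-j$ lower covers in $F_j$. Lemma 1 with $\delta=n-j$ gives a matching saturating $F_j$, so $|F_j|\le|F_{j+1}|$.

**(ii) Levels $j\ge k+1$.** Then $j\ge(n+2)/2$. If $F_{j+1}=\emptyset$ there is nothing to do, so suppose $F_{j+1}\ne\emptyset$; in particular $j<n$. Each $y\in F_{j+1}$ contains some $T_i$, and deleting any of the $j+1-3$ elements of $y\setminus T_i$ leaves a member of $F_j$. So $y$ has at least $j-2\ge n-j\ge1$ lower covers in $F_j$. Each $x\in F_j$ has $n-j$ upper covers. Lemma 1 with $\delta=n-j$, applied from $F_{j+1}$, gives a matching saturating $F_{j+1}$, so $|F_j|\ge|F_{j+1}|$.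

**Where it stops.** At $j=k$ every $x\in F_k$ has $n-k$ upper covers, while $y\in F_{k+1}$ may have any number of lower covers in $F_k$ between $k-2$ and $k+1$. Since $k-2<n-k<k+1$, the count is inconclusive in both directions. It cannot be otherwise, because the larger of $F_k,F_{k+1}$ depends on $F$. For $n=6$, $k=3$, the single generator $123$ gives $|F_3|=1<|F_4|=3$, while all 3-subsets give $|F_3|=20>|F_4|=15$. We must produce a matching that saturates the smaller level without knowing which one it is.

## 4. Deficient subfamilies of $F_k$, and Theorem A from one proposition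

**Notation.** For a family $L\subseteq\binom{[n]}{k}$ let $\nabla L$ be the family of $(k+1)$-subsets of $[n]$ that contain a member of $L$, and let $v(L)=|\nabla L|-|L|$.

*Example.* For $n=5$, $k=3$ and $L=\{123,124\}$ we get $\nabla L=\{1234,1235,1245\}$ and $v(L)=1$.

By the König–Ore form, the question at level $k$ is about $\min_{L\subseteq F_k}v(L)$. The competitors $L=\emptyset$ and $L=F_k$ are always available. We want to show that nothing beats both. The danger is the phenomenon of Section 2: a rich $L$ with $v(L)<0$ and a disjoint poor remainder. The idea is that for 3-set generators this danger does not exist: *once $v(L)$ is negative, we may add to $L$ all $k$-sets above any one 3-set $T$ without increasing $v$.*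

**Proposition 2.** Let $n\ge3$, $k=\lceil n/2\rceil$, $L\subseteq\binom{[n]}{k}$, $T\in\binom{[n]}3$, and $P_T=\{x\in\binom{[n]}k:T\subseteq x\}$. If $v(L)<0$, then $v(L\cup P_T)\le v(L)$.

The hypothesis $v(L)<0$ is needed: for $n=6$ and $L=\emptyset$ we have $P_T=\{T\}$ and $v(P_T)=3-1=2>0$. Sections 5–8 prove Proposition 2. We first see that it suffices.

**Proof of Theorem A, given Proposition 2.**

**Step 1 (the missing pair $j=k$).** The purpose is to find a matching between $F_k$ and $F_{k+1}$ saturating the smaller one. We claim that
$$\min_{L\subseteq F_k}v(L)=\min\big(0,v(F_k)\big).\tag{1}$$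
The inequality $\le$ comes from $L=\emptyset$ and $L=F_k$. For $\ge$, let $L\subseteq F_k$ with $v(L)<0$; we show $v(F_k)\le v(L)$. Put $L_0=L$ and $L_i=L_{i-1}\cup P_{T_i}$ for $i=1,\dots,p$. By Proposition 2 and induction, $v(L_i)\le v(L_{i-1})<0$ for all $i$. A $k$-set lies in $F$ exactly when it contains some $T_i$, so $F_k=\bigcup_iP_{T_i}\supseteq L$ and hence $L_p=F_k$. Thus $v(F_k)\le v(L)$, which proves (1).

In the inclusion graph between $F_k$ and $F_{k+1}$ the neighborhood of $L\subseteq F_k$ is $\nabla L$, since $F$ is a filter. So the maximum matching has size $|F_k|+\min(0,v(F_k))=\min(|F_k|,|\nabla F_k|)$. If $k<3$, then $F_k=\emptyset$ and there is nothing to show. If $k\ge3$, each $y\in F_{k+1}$ contains some $T_i$ and so has at least $k+1-3\ge1$ lower covers in $F_k$. Hence $\nabla F_k=F_{k+1}$, and the matching has size $\min(|F_k|,|F_{k+1}|)$. It saturates the smaller level.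

**Step 2 (gluing).** The purpose is to turn the matchings into chains. Let $\kappa\in\{k,k+1\}$ be such that $|F_\kappa|=\max(|F_k|,|F_{k+1}|)$. For every $j$ the matching between $F_j$ and $F_{j+1}$ saturates the level farther from $\kappa$. For $j\le k-1$ this is (i), for $j\ge k+1$ it is (ii), and for $j=k$ the farther level is the one of $F_k,F_{k+1}$ other than $F_\kappa$, which is the smaller one (or of equal size), so Step 1 applies. Hence each $x\in F\setminus F_\kappa$ has a partner $p(x)$ one level closer to $\kappa$, comparable to $x$, and $p$ is injective on each level. Following partners leads from each element to exactly one element of $F_\kappa$. Conversely, for $z\in F_\kappa$, the elements whose path ends at $z$ number at most one per level, by injectivity, and consecutive ones are comparable, so they form a chain with $z$. Thus $F$ is partitioned into $|F_\kappa|$ chains, each meeting $F_\kappa$ in exactly one element. An antichain meets each chain at most once, so it has at most $|F_\kappa|$ elements. Each level is an antichain, so $|F_\kappa|=\max_j|F_j|$, and $F$ is Sperner. The inequalities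 between level sizes were obtained in (i) and (ii). $\blacksquare$

## 5. Complements, and the cost and gain of adding $P_T$

From here to the end of Section 8 we prove Proposition 2. We first translate it, as in Section 2, and read off what we need.

**Shadow.** For a family $\mathcal Y$ of $j$-sets, $\partial\mathcal Y$ is the family of all $(j-1)$-subsets of members of $\mathcal Y$ (it is $\emptyset$ if $j=0$), and $\partial^s$ is its $s$-th iterate.

*Example.* $\partial\{123,124\}=\{12,13,23,14,24\}$ and $\partial^2\{123,124\}=\{1,2,3,4\}$.

Fix $n,k,L,T$ as in Proposition 2, and put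
$$m=n-k=\lfloor n/2\rfloor\ge1,\qquad W=[n]\setminus T,\qquad w=|W|=n-3,\qquad \mathcal A=\{[n]\setminus x:x\in L\}\subseteq\binom{[n]}m.$$
Taking complements maps $\nabla L$ onto $\partial\mathcal A$: adding an element to $x$ removes it from the complement. So $v(L)=|\partial\mathcal A|-|\mathcal A|$. A set containing $T$ has its complement inside $W$. Hence $P_T\setminus L$ corresponds to $\binom Wm\setminus\mathcal A$. Also $\nabla P_T\subseteq\{y\in\binom{[n]}{k+1}:T\subseteq y\}$, so $\nabla P_T\setminus\nabla L$ corresponds to a subfamily of
$$\mathcal X:=\binom W{m-1}\setminus\partial\mathcal A .$$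
Therefore
$$v(L\cup P_T)-v(L)=|\nabla P_T\setminus\nabla L|-|P_T\setminus L|\;\le\;|\mathcal X|-\Big|\binom Wm\setminus\mathcal A\Big|.\tag{2}$$
The cost of adding $P_T$ is at most $|\mathcal X|$. The gain is $|\binom Wm\setminus\mathcal A|$, and it is tied to the cost: if $X\in\mathcal X$ and $x\in W\setminus X$, then $X\cup\{x\}\notin\mathcal A$, because $X\notin\partial\mathcal A$. So the gain is at least the number of $m$-subsets of $W$ that contain a member of $\mathcal X$. Complementing once more, now inside $W$, let
$$\mathcal X^\circ=\{W\setminus X:X\in\mathcal X\},\quad\text{a family of $r$-sets},\quad r=w-(m-1)=n-m-2\ge0.$$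
The sets $X\cup\{x\}$ are the complements in $W$ of the members of $\partial\mathcal X^\circ$, so
$$\Big|\binom Wm\setminus\mathcal A\Big|\ge|\partial\mathcal X^\circ|.\tag{3}$$

So we would be done if $|\partial\mathcal X^\circ|\ge|\mathcal X^\circ|$. This cannot hold without restriction: for $n=7$ we have $w=4$, $r=2$, and the family of all six pairs in $W$ has shadow of size $4$. It does hold for families that are *not too large*. The plan is as follows.

1. Find a number $N_1(r)$ such that families of at most $N_1(r)$ $r$-sets have shadow at least as large as themselves.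
2. Show that $\mathcal X$ is that small, that is, $\partial\mathcal A$ has at least $\binom w{m-1}-N_1(r)$ members disjoint from $T$. This is where $v(L)<0$, that is, $|\partial\mathcal A|<|\mathcal A|$, must be used.

For $n=7$ we shall have $N_1(2)=4$, so in item 2 we need $6-4=2$ members of $\partial\mathcal A$ disjoint from $T$.

## 6. Thresholds for iterated shadows

**Colex order.** For distinct $j$-sets $A,B$ of positive integers, $A$ precedes $B$ in colex order if the largest element of $A\cup B$ not in $A\cap B$ lies in $B$. For $j\ge1$ let $I_j(a)$ be the family of the first $a$ $j$-sets.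

*Example.* The 2-sets in colex order are $12,13,23,14,24,34,15,\dots$, and $I_2(4)=\{12,13,23,14\}$.

If $A\subseteq[u]$ and $B\not\subseteq[u]$, then $\max B\notin A$ is larger than all of $A$, so $A$ precedes $B$. Hence the first $\binom uj$ $j$-sets are the $j$-subsets of $[u]$. Two sets with the same maximum $u+1$ compare as their remainders do. So, for $j\ge2$ and $0<b\le\binom u{j-1}$,
$$I_j\Big(\binom uj+b\Big)=\binom{[u]}j\cup\{A\cup\{u+1\}:A\in I_{j-1}(b)\},\qquad I_{j-1}(b)\subseteq\binom{[u]}{j-1}.\tag{4}$$

**Kruskal–Katona theorem (Kruskal 1963, Katona 1968).** Let $j\ge1$. If $\mathcal Y$ is a family of $a$ $j$-sets, then $|\partial\mathcal Y|\ge|\partial I_j(a)|$. Moreover $\partial I_j(a)$ is an initial colex segment of $(j-1)$-sets.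

*Iteration.* We also have $|\partial^s\mathcal Y|\ge|\partial^sI_j(a)|$ for all $s\ge1$. If $s>j$ both sides are $0$. Otherwise use induction on $s$. Let $b'=|\partial^{s-1}\mathcal Y|$ and $b=|\partial^{s-1}I_j(a)|\le b'$. By the second part of the theorem, $\partial^{s-1}I_j(a)=I_{j-s+1}(b)\subseteq I_{j-s+1}(b')$. So $|\partial^s\mathcal Y|\ge|\partial I_{j-s+1}(b')|\ge|\partial I_{j-s+1}(b)|=|\partial^sI_j(a)|$.

**Thresholds.** For $s\ge1$ put
$$N_s(j)=\sum_{i=s}^j\binom{2i-s}i,\qquad\text{so that }N_s(j)=0\text{ for }j<s.$$
The reason for this definition is that $u=2j-s$ is the size of ground set at which the family of all $j$-sets breaks even with its $s$-fold shadow, as $\binom{2j-s}j=\binom{2j-s}{j-s}$. After filling $[u]$, colex continues with sets containing $u+1$. Their remainders are $(j-1)$-sets, and the next break-even point is that of $j-1$.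

*Values.* $N_1(1)=1$, $N_1(2)=1+\binom32=4$, $N_1(3)=4+\binom53=14$; $N_2(2)=1$, $N_2(3)=1+\binom43=5$; $N_4(4)=1$, $N_4(5)=1+\binom65=7$.

We need one crude bound, to see that the remainders fit:
$$N_s(i)\le\binom{2i-s+1}i\qquad(i\ge s).\tag{5}$$
For $i=s$ it says $1\le s+1$. For $i>s$, by induction,
$$N_s(i)=\binom{2i-s}i+N_s(i-1)\le\binom{2i-s}i+\binom{2i-s-1}{i-1}\le\binom{2i-s}i+\binom{2i-s}{i-1}=\binom{2i-s+1}i.$$

**Lemma 3.** If $\mathcal Y$ is a finite family of $j$-sets ($j\ge0$) with $|\mathcal Y|\le N_s(j)$, then $|\partial^s\mathcal Y|\ge|\mathcal Y|$.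

*Example.* For $s=1$, $j=2$: a graph with at most $4$ edges covers at least as many vertices as it has edges. Five edges can sit on four vertices, so $4$ is the right bound here.

*Proof.* Induction on $j$. If $j<s$, then $\mathcal Y=\emptyset$. Let $j\ge s$, $a=|\mathcal Y|$ with $a\geq 1$, and $u=2j-s\ge j$. By Kruskal–Katona it suffices to show $|\partial^sI_j(a)|\ge a$.

*Case $a\le\binom uj$.* Then $I_j(a)\subseteq\binom{[u]}j$. In the inclusion graph between $\binom{[u]}j$ and $\binom{[u]}{j-s}$ every $j$-set has degree $\binom js$, and every $(j-s)$-set has degree $\binom{u-(j-s)}s=\binom js$. The edge count of Lemma 1 gives $|\partial^sI_j(a)|\ge a$.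

*Case $a=\binom uj+a'$ with $a'>0$.* Since $N_s(j)=\binom uj+N_s(j-1)$, we have $0<a'\le N_s(j-1)$, so $j-1\ge s\geq 1$. By (5), $a'\le\binom{2j-s-1}{j-1}\le\binom u{j-1}$. So (4) applies with $b=a'$, and
$$\partial^sI_j(a)\supseteq\binom{[u]}{j-s}\cup\{B\cup\{u+1\}:B\in\partial^sI_{j-1}(a')\}.$$
The union is disjoint. By induction its size is at least $\binom u{j-s}+a'=\binom uj+a'=a$. $\square$

The next lemma bounds a family through its shadow. It will be needed for one piece of $\mathcal A$ whose shadow, but not whose size, is under control.

**Lemma 4.** Let $m\ge1$ and let $\mathcal D$ be a finite family of $m$-sets with $|\partial\mathcal D|\le N_2(m-1)$. Then $|\mathcal D|\le N_4(m)$, and hence $|\partial^4\mathcal D|\ge|\mathcal D|$.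

*Proof.* The second claim follows from the first by Lemma 3 with $s=4$. For the first, suppose $|\mathcal D|\ge N_4(m)+1$. Then $|\partial\mathcal D|\ge|\partial I_m(|\mathcal D|)|\ge|\partial I_m(N_4(m)+1)|$. So it suffices to show, by induction on $m$, that
$$|\partial I_m(N_4(m)+1)|\ge N_2(m-1)+1.$$
For $m=1,2,3$ we have $N_4(m)=0$ and $|\partial I_m(1)|=m$, while $N_2(0)+1=1$, $N_2(1)+1=1$, $N_2(2)+1=2$. So the claim holds.

Let $m\ge4$ and $u=2m-4\ge m$. Then $N_4(m)+1=\binom um+b$ with $b=N_4(m-1)+1$. We check that $b\le\binom u{m-1}$. For $m=4$ it reads $1\le4$. For $m\ge5$, by (5),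
$$b\le\binom{2m-5}{m-1}+1\le\binom{2m-5}{m-1}+\binom{2m-5}{m-2}=\binom{2m-4}{m-1}=\binom u{m-1}.$$
So (4) applies. The shadow of $I_m(N_4(m)+1)$ contains $\binom{[u]}{m-1}$ and all $B\cup\{u+1\}$ with $B\in\partial I_{m-1}(b)$. By induction its size is at least
$$\binom{2m-4}{m-1}+N_2(m-2)+1=N_2(m-1)+1,$$
since $N_2(m-1)=\binom{2(m-1)-2}{m-1}+N_2(m-2)$. $\square$

Now we compute the number of members of $\partial\mathcal A$ disjoint from $T$ that the plan of Section 5 asks for.

**Lemma 5.** Let $n\ge3$, $n\in\{2m,2m+1\}$, $w=n-3$ and $r=w-m+1=n-m-2$. Then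
$$\binom w{m-1}-N_1(r)=N_2(m-1)+1.$$

*Example.* For $n=7$: $\binom42-4=2=N_2(2)+1$. For $n=8$: $\binom53-N_1(2)=10-4=6=N_2(3)+1$. For $n=9$: $\binom63-14=6=N_2(3)+1$.

*Proof.* *Case $n=2m+1$.* Here $w=2m-2$ and $r=m-1$, so the left side is $q_m:=\binom{2m-2}{m-1}-N_1(m-1)$. We have $q_1=1=N_2(0)+1$. For $m\ge2$, $N_1(m-1)-N_1(m-2)=\binom{2m-3}{m-1}$, so by Pascal's rule used twice
$$q_m-q_{m-1}=\binom{2m-2}{m-1}-\binom{2m-3}{m-1}-\binom{2m-4}{m-2}=\binom{2m-3}{m-2}-\binom{2m-4}{m-2}=\binom{2m-4}{m-3}=\binom{2m-4}{m-1}.$$
This is $N_2(m-1)-N_2(m-2)$ (for $m=2$ both are $0$). Summing gives $q_m=N_2(m-1)+1$.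

*Case $n=2m$.* Here $m\ge2$, $w=2m-3$ and $r=m-2$. Since $N_1(m-2)=N_1(m-1)-\binom{2m-3}{m-1}$,
$$\binom{2m-3}{m-1}-N_1(m-2)=2\binom{2m-3}{m-1}-N_1(m-1)=\binom{2m-2}{m-1}-N_1(m-1)=q_m,$$
because $\binom{2m-2}{m-1}=\binom{2m-3}{m-1}+\binom{2m-3}{m-2}=2\binom{2m-3}{m-1}$. $\square$

## 7. A shadow with few members off $T$ is large

By Lemma 5, item 2 of the plan asks for the following: if $|\partial\mathcal A|<|\mathcal A|$, then $\partial\mathcal A$ has more than $N_2(m-1)$ members disjoint from $T$. We prove the contrapositive.

**Proposition 6.** Let $m\ge1$, $\mathcal A\subseteq\binom{[n]}m$ and $T\in\binom{[n]}3$. If $|\{B\in\partial\mathcal A:B\cap T=\emptyset\}|\le N_2(m-1)$, then $|\partial\mathcal A|\ge|\mathcal A|$.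

*Example.* Let $n=6$, $m=3$, $T=123$; here $N_2(2)=1$. Let $\mathcal A$ consist of all triples meeting $T$ in at least two points ($9+1=10$ of them) and of $145,245,345$. Then $|\mathcal A|=13$, and $\partial\mathcal A$ consists of the $15-3=12$ pairs meeting $T$ and the pair $45$, so $|\partial\mathcal A|=13$. The conclusion holds with equality. If we also add $146,246,346$, then $|\mathcal A|=16$, $|\partial\mathcal A|=14$, and two members of the shadow ($45$ and $46$) avoid $T$. So for $m=3$ the bound in the hypothesis cannot be raised.

*Proof.* Relabel so that $T=\{1,2,3\}$. The idea is to push all sets toward $T$. This can only help the hypothesis, and afterward the parts of $\mathcal A$ with different traces on $T$ are nested under shadows.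

**Step 1 (the shift).** This step defines the operation and records who belongs to the shifted family. For $i<j$ and a family $\mathcal F$ of sets of equal size, $S=S_{ij}$ replaces each $A\in\mathcal F$ with $j\in A$, $i\notin A$ and $A-j+i\notin\mathcal F$ by $A-j+i$. Here $A-j+i$ means $(A\setminus\{j\})\cup\{i\}$. All other members stay. Distinct members have distinct images, so $|S\mathcal F|=|\mathcal F|$.

*Example.* $S_{13}\{12,34\}=\{12,14\}$. The shadow shrinks from $\{1,2,3,4\}$ to $\{1,2,4\}$.

Membership of a set $C$ in $S\mathcal F$ is as follows.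

- If $|C\cap\{i,j\}|\in\{0,2\}$: $C\in S\mathcal F$ iff $C\in\mathcal F$.
- If $C\cap\{i,j\}=\{i\}$: $C\in S\mathcal F$ iff at least one of $C$, $C-i+j$ is in $\mathcal F$.
- If $C\cap\{i,j\}=\{j\}$: $C\in S\mathcal F$ iff both $C$ and $C-j+i$ are in $\mathcal F$.

**Step 2 (shifting and shadow).** We show $\partial(S\mathcal A)\subseteq S(\partial\mathcal A)$, so that the shadow does not grow. Let $B=A'\setminus\{x\}$ with $x\in A'\in S\mathcal A$. We use the membership rules for $A'$ in $S\mathcal A$ and for $B$ in $S(\partial\mathcal A)$.

- $B\cap\{i,j\}=\{i\}$. If $x=j$, then $A'\supseteq\{i,j\}$, so $A'\in\mathcal A$ and $B\in\partial\mathcal A$. Otherwise $A'\cap\{i,j\}=\{i\}$, so $A'$ or $A'-i+j$ is in $\mathcal A$. Deleting $x$, we see that $B$ or $B-i+j$ is in $\partial\mathcal A$.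
- $B\cap\{i,j\}=\{j\}$. If $x=i$, then $A'\supseteq\{i,j\}$, so $A'\in\mathcal A$, and both $B=A'\setminus\{i\}$ and $B-j+i=A'\setminus\{j\}$ are in $\partial\mathcal A$. Otherwise $A'\cap\{i,j\}=\{j\}$, so both $A'$ and $A'-j+i$ are in $\mathcal A$. Hence both $B$ and $B-j+i$ are in $\partial\mathcal A$.
- $B\supseteq\{i,j\}$. Then $A'\supseteq\{i,j\}$, so $A'\in\mathcal A$ and $B\in\partial\mathcal A$.
- $B\cap\{i,j\}=\emptyset$. If $x\ne i$, then $A'\in\mathcal A$ (for $x=j$ by the third rule, otherwise by the first), so $B\in\partial\mathcal A$. If $x=i$, one of $A'$, $A'-i+j$ is in $\mathcal A$, and both contain $B$. So $B\in\partial\mathcal A$.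

In each case $B\in S(\partial\mathcal A)$.

**Step 3 (reduction to shifted families).** We check that shifting preserves the hypothesis and makes the conclusion no easier. By Step 2, $|\partial(S\mathcal A)|\le|S(\partial\mathcal A)|=|\partial\mathcal A|$, and $|S\mathcal A|=|\mathcal A|$. So $|\partial(S\mathcal A)|\ge|S\mathcal A|$ implies $|\partial\mathcal A|\ge|\mathcal A|$. For the hypothesis, suppose $B\in\partial\mathcal A$ meets $T$ and is replaced by $B-j+i$. If $j\in T=\{1,2,3\}$, then $i<j$ gives $i\in T$, so the new set meets $T$. If $j\notin T$, then $B\cap T$ is retained. So a member of $S(\partial\mathcal A)$ disjoint from $T$ comes from a member of $\partial\mathcal A$ disjoint from $T$, and the number of such members does not increase from $\partial\mathcal A$ to $S(\partial\mathcal A)$, nor from there to its subfamily $\partial(S\mathcal A)$.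

Each shift that changes the family decreases the sum of all elements of all its members. So after finitely many shifts no $S_{ij}$ changes the family. We may therefore assume that $\mathcal A$ is *shifted*: if $A\in\mathcal A$, $i<j$, $j\in A$ and $i\notin A$, then $A-j+i\in\mathcal A$.

**Step 4 (splitting by trace on $T$).** We bound $|\partial\mathcal A|$ from below. Put $W=[n]\setminus T$. For $S\subseteq T$ let
$$\mathcal A_S=\{A\setminus T:A\in\mathcal A,\ A\cap T=S\}\subseteq\binom W{m-|S|},$$
and write $\mathcal A_0,\mathcal A_1,\mathcal A_{12}$, and so on for $S=\emptyset,\{1\},\{1,2\},\dots$. Sort the members of $\partial\mathcal A$ by trace on $T$ and delete one suitable element from members of $\mathcal A$: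

- trace $\emptyset$: at least a copy of $\mathcal A_1$ (delete $1$);
- traces $\{1\},\{2\},\{3\}$: at least copies of $\mathcal A_{12}$ (delete $2$), $\mathcal A_{12}$ (delete $1$), $\mathcal A_{13}$ (delete $1$);
- traces $\{1,2\},\{1,3\},\{2,3\}$: at least a copy of $\mathcal A_{123}$ each;
- trace $T$: at least a copy of $\partial\mathcal A_{123}$.

Hence $|\partial\mathcal A|\ge|\mathcal A_1|+2|\mathcal A_{12}|+|\mathcal A_{13}|+3|\mathcal A_{123}|+|\partial\mathcal A_{123}|$. Subtracting
$$|\mathcal A|=|\mathcal A_0|+|\mathcal A_1|+|\mathcal A_2|+|\mathcal A_3|+|\mathcal A_{12}|+|\mathcal A_{13}|+|\mathcal A_{23}|+|\mathcal A_{123}|$$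
we get
$$|\partial\mathcal A|-|\mathcal A|\ge\big(|\mathcal A_{12}|-|\mathcal A_{23}|\big)+2|\mathcal A_{123}|+|\partial\mathcal A_{123}|-|\mathcal A_0|-|\mathcal A_2|-|\mathcal A_3|.\tag{6}$$

**Step 5 (nesting).** We use shiftedness to express the right side through $\mathcal A_1$ and $\mathcal A_0$ alone. Shifts inside $T$ give
$$\mathcal A_2\subseteq\mathcal A_1,\qquad\mathcal A_3\subseteq\mathcal A_1,\qquad\mathcal A_{23}\subseteq\mathcal A_{12}$$
(replace $2$ by $1$; $3$ by $1$; $3$ by $1$). All elements of $W$ exceed $3$, so an element of $W$ may be replaced by a missing element of $T$, which gives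
$$\partial\mathcal A_0\subseteq\mathcal A_1,\qquad\partial\mathcal A_1\subseteq\mathcal A_{12},\qquad\partial\mathcal A_{12}\subseteq\mathcal A_{123}.$$
Let $G=\mathcal A_1$. Then $\mathcal A_{123}\supseteq\partial\mathcal A_{12}\supseteq\partial^2G$, and $\partial\mathcal A_{123}\supseteq\partial^3G\supseteq\partial^4\mathcal A_0$. Substituting in (6), with $|\mathcal A_2|,|\mathcal A_3|\le|G|$ and $|\mathcal A_{12}|-|\mathcal A_{23}|\ge0$,
$$|\partial\mathcal A|-|\mathcal A|\ge2\big(|\partial^2G|-|G|\big)+\big(|\partial^4\mathcal A_0|-|\mathcal A_0|\big).\tag{7}$$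

**Step 6 (thresholds).** Both brackets are nonnegative. $G$ is a family of $(m-1)$-sets. Each member of $G$ is a member of $\partial\mathcal A$ disjoint from $T$, so $|G|\le N_2(m-1)$, and Lemma 3 with $s=2$ gives $|\partial^2G|\ge|G|$. Also $|\partial\mathcal A_0|\le|G|\le N_2(m-1)$, so Lemma 4 with $\mathcal D=\mathcal A_0$ gives $|\partial^4\mathcal A_0|\ge|\mathcal A_0|$. Hence $|\partial\mathcal A|\ge|\mathcal A|$. $\square$

## 8. Proof of Proposition 2: the cost is at most the gain

We keep the notation of Section 5. Since $v(L)<0$, we have $|\partial\mathcal A|<|\mathcal A|$. By Proposition 6, at least $N_2(m-1)+1$ members of $\partial\mathcal A$ lie in $\binom W{m-1}$. Hence, by Lemma 5,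
$$|\mathcal X|\le\binom w{m-1}-N_2(m-1)-1=N_1(r).$$
The family $\mathcal X^\circ$ consists of $|\mathcal X|$ sets of size $r$. By Lemma 3 with $s=1$, $|\partial\mathcal X^\circ|\ge|\mathcal X|$. With (3), $|\binom Wm\setminus\mathcal A|\ge|\partial\mathcal X^\circ|\ge|\mathcal X|$, and (2) gives $v(L\cup P_T)-v(L)\le0$. $\square$

This proves Proposition 2 and with it Theorem A: *for every $n\ge3$, every filter in $B_n$ generated by a nonempty collection of 3-subsets is Sperner.*

## 9. Generators of size at most three

**Theorem A′.** Let $n\ge1$ and let $F\subseteq B_n$ be a filter generated by a nonempty collection of sets of sizes at most $3$ (not necessarily equal). Then the conclusions of Theorem A hold for the levels $F_j$. In particular the largest antichain of $F$ has size $\max_j|F_j|$.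

*Proof.* **Step 1 (levels other than $k$).** Part (i) of Section 3 uses only that $F$ is a filter. Part (ii) uses only that each $y\in F_{j+1}$ contains a generator of size at most $3$, so that at least $j+1-3$ of its lower covers are in $F$. Both remain valid. It remains to match $F_k$ with $F_{k+1}$, where $k=\lceil n/2\rceil$. The gluing of Section 4 then applies unchanged.

**Step 2 ($n\ge5$).** We reduce to Theorem A. Here $k\ge3$. If $x\in F$ and $|x|\ge3$, then $x$ contains a generator of size at most $3$, which extends inside $x$ to a 3-set, and this 3-set is in $F$. So on levels $\ge3$ the filter $F$ agrees with the filter generated by the nonempty collection $F_3$, and Step 1 of Section 4 gives the matching.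

**Step 3 ($n\le3$).** Here $k+1\ge n$, so $F_{k+1}$ is empty or equals $\{[n]\}$. In the latter case $[n]$ lies above every element of $F_k$. So either one of the two levels is empty, or a single edge saturates $F_{k+1}$, the smaller one.

**Step 4 ($n=4$, $k=2$).** We show $\min_{L\subseteq F_2}v(L)=\min(0,v(F_2))$ directly. Let $L\subseteq F_2$.

- If $|L|\ge4$, at most two 2-sets are missing from $L$. A 3-set contains three 2-sets, so it contains a member of $L$, and $\nabla L=\binom{[4]}3$. The same holds for $F_2\supseteq L$. So $v(L)=4-|L|\ge4-|F_2|=v(F_2)$.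
- If $|L|=0$ or $1$, then $v(L)=0$ or $2-1=1$.
- If $|L|\in\{2,3\}$, take two members of $L$. If they are $ab,ac$, then $abc,abd,acd$ are in $\nabla L$; if they are disjoint, all four 3-sets are. So $|\nabla L|\ge3$ and $v(L)\ge0$.

This proves the formula, so the maximum matching between $F_2$ and $F_3$ has size $|F_2|+\min(0,v(F_2))$. If $v(F_2)\ge0$, it saturates $F_2$, and $|F_2|\le|F_3|$. If $v(F_2)<0$, then $|F_2|\ge5$ by the cases above, so $\nabla F_2=\binom{[4]}3=F_3$ and the matching has size $|\nabla F_2|=|F_3|$. It saturates $F_3$, the smaller level. $\square$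

## 10. The pairs $(t,n)$ for which all filters are Sperner

**Theorem B.** Let $1\le t\le n$. Every filter in $B_n$ generated by a nonempty collection of $t$-subsets is Sperner if and only if $t\le3$ or $n\le t+1$.

*Proof of "if".* For $t\le3$ this is Theorem A′. If $n\le t+1$, the only possible levels are $t$ and $t+1$, and $F_{t+1}\subseteq\{[n]\}$. An antichain containing $[n]$ is a singleton when $n=t+1$, and any other antichain lies in $F_t$, which is nonempty. So the largest antichain is $F_t$.

*Proof of "only if".* Let $t\ge4$ and $n\ge t+2$. We construct a filter that is not Sperner.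

**Case (a): $n=t+2$.** This is the edge-and-vertex picture of Section 2. Take as generators the complements of the 2-subsets of $[t]$ and of $\{t+1,t+2\}$. The members of $F_{t+1}$ are the complements of the covered points, and all points are covered, so the level sizes are $\binom t2+1$, $t+2$, $1$. The complements of the 2-subsets of $[t]$, together with the complements of $\{t+1\}$ and of $\{t+2\}$, form an antichain, since no 2-subset of $[t]$ contains $t+1$ or $t+2$. Its size is $\binom t2+2$. This exceeds $\binom t2+1$, and it exceeds $t+2$ because $\binom t2>t$ for $t\ge4$. For $t=4$ it is the example in $B_6$ from Section 2.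

**A scheme for $n\ge t+3$.** We build $F=H\cup D$, where $H$ is a filter and $H\cap D=\emptyset$. Write $H_j,D_j$ for the sets of $j$-element members. Suppose there are $h<d$ such that $|H_j|$ has its unique maximum at $j=h$, $|D_j|$ has a maximum at $j=d$, and $|D_h|<|D_d|$. Then $F$ is not Sperner, for two reasons. First, $H_h\cup D_d$ is an antichain: no element of $D$ lies above an element of the filter $H$, and no element of $H_h$ lies above one of $D_d$ because $h<d$. Second, for every $j$ we have $|F_j|=|H_j|+|D_j|<|H_h|+|D_d|$. Indeed $\le$ is clear, and equality would force $j=h$ by uniqueness, but $|D_h|<|D_d|$.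

We use that $\binom M{i+1}/\binom Mi=(M-i)/(i+1)$. So the numbers $\binom Mi$ strictly increase for $0\le i\le\lfloor M/2\rfloor$, and strictly decrease from $i\ge M/2$ on, as long as they are nonzero. For even $M$ the maximum at $M/2$ is unique. For odd $M$ it is attained at $(M-1)/2$ and $(M+1)/2$.

**Case (b): $n\ge t+3$, and $n\le2t-1$ or $n$ odd.** Take as generators $[t]$ and all $t$-sets containing $t+1$. Then $F=H\cup D$ with
$$H=\{x:t+1\in x,\ |x|\ge t\},\qquad D=\{x\supseteq[t]:t+1\notin x\}.$$
For $j\ge t$, $|H_j|=\binom{n-1}{j-1}$ and $|D_j|=\binom N{j-t}$ with $N=n-t-1\ge2$. The latter has a maximum at $d=t+\lfloor N/2\rfloor=\lfloor(n+t-1)/2\rfloor$.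

- If $n\le2t-1$, then $j\ge t$ gives $j-1\ge(n-1)/2$, so $|H_j|$ is strictly decreasing for $t\le j\le n$, and $h=t$ is the unique maximum. Since $N\ge2$, we have $d\ge t+1$ and $|D_t|=1<|D_d|$.
- If $n$ is odd and $n\ge2t-1$, then $n-1$ is even and $h=(n+1)/2\ge t$ is the unique maximum. Since $t\ge4$, $d\ge\lfloor(n+3)/2\rfloor=h+1$. So $0\le h-t<d-t=\lfloor N/2\rfloor$, and strict increase gives $|D_h|<|D_d|$.

*Example.* For $t=4$, $n=7$: $|H_j|=20,15,6,1$ and $|D_j|=1,2,1,0$ for $j=4,5,6,7$. The levels of $F$ are $21,17,7,1$, and $H_4\cup D_5$ is an antichain of size $22$.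

**Case (c): $n=2\ell$ even with $\ell\ge t$.** Take as generators $[t]$ and all $t$-sets meeting $\{t+1,t+2\}$. Then $F=H\cup D$ with
$$H=\{x:|x|\ge t,\ x\cap\{t+1,t+2\}\ne\emptyset\},\qquad D=\{x\supseteq[t]:t+1,t+2\notin x\}.$$
For $j\ge t$, counting first the sets that contain $t+1$ and then those that contain $t+2$ but not $t+1$,
$$|H_j|=\binom{2\ell-1}{j-1}+\binom{2\ell-2}{j-1}.$$
At $j=\ell$ the first term is maximal and the second is uniquely maximal, so $h=\ell\ge t$ is the unique maximum. Also $|D_j|=\binom N{j-t}$ with $N=2\ell-t-2\ge t-2\ge2$. It has a maximum at $d=t+\lfloor N/2\rfloor=\ell-1+\lfloor t/2\rfloor\ge\ell+1$, since $t\ge4$. So $0\le h-t<d-t=\lfloor N/2\rfloor$, and $|D_h|<|D_d|$.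

*Example.* For $t=4$, $n=8$: $|H_4|=35+20=55$ and $|H_5|=35+15=50$, while $|D_4|=1$ and $|D_5|=2$. So $|F_4|=56$ and $|F_5|=52$, and $H_4\cup D_5$ is an antichain of size $57$.

Every $n\ge t+2$ is covered: $n=t+2$ by (a); $n\ge t+3$ with $n\le2t-1$ or $n$ odd by (b); and the remaining values, $n$ even with $n\ge2t$, by (c). $\blacksquare$

Thus $t=3$ is exactly the last value of $t$ for which the conjecture holds for all $n$.
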